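\title{Projections factoring through Hilbert space in Banach spaces of type $p$ and cotype $q$}

\begin{abstract}
For a Banach space $X$ let $e_n(X)$ be the supremum, over all $n$-dimensional subspaces $E\subset X$, of the infimum of the Hilbert space factorization norms of projections of $X$ onto $E$. It is known that $e_n(X)\le\sqrt n$ for every $X$, and that $e_n(X)=O(n^{1/p-1/q})$ if $X$ has type $p>1$ and cotype $q<\infty$. We show that the exponent $\min(\frac12,\frac1p-\frac1q)$ cannot be lowered; in particular it cannot be replaced by $\max(\frac1p-\frac12,\frac12-\frac1q)$ when $p<2<q$. For $\frac1p-\frac1q>\frac12$ we construct a single space of type $p$ and cotype $q$ with $e_n(X)\ge c\sqrt n\,(\log n)^{-5/2}$. The examples are complex interpolation spaces between norms placed in general position by a random matrix.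
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$; all results hold for both fields. For a bounded operator $u:X\to E$ between Banach spaces, $\gamma_2(u)$ is the infimum of $\|A\|\,\|B\|$ over all Hilbert spaces $H$ and all factorizations $u=AB$ with $B:X\to H$ and $A:H\to E$. For a finite-dimensional subspace $E\subset X$ put
\[
\mu_X(E)=\inf\{\gamma_2(P):\ P \text{ a bounded projection of } X \text{ onto } E\},
\]
and let $e_n(X)=\sup\{\mu_X(E):E\subset X,\ \dim E=n\}$.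

The number $\mu_X(E)$ is small exactly when $E$ is both well complemented and nearly Euclidean. Let $d(E,F)=\inf\|T\|\,\|T^{-1}\|$, over isomorphisms $T:E\to F$, be the Banach--Mazur distance. If $P=AB$ is a projection onto $E$ and $\dim E=n$, then $\|P\|\le\|A\|\,\|B\|$, and $B$ maps $E$ isomorphically onto $B(E)\subset H$ with inverse $A|_{B(E)}$, so that
\begin{equation}\label{eq:dist}
\mu_X(E)\ge d(E,\ell_2^n).
\end{equation}
Conversely, $P=T^{-1}(TP)$ gives $\gamma_2(P)\le\|P\|\,d(E,\ell_2^n)$. Thus $e_n(H)=1$ for a Hilbert space $H$, and $e_1(X)=1$ for every $X$ by the Hahn--Banach theorem.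

Let $\varepsilon_1,\varepsilon_2,\dots$ be independent random signs with $\mathbb P(\varepsilon_l=\pm1)=\frac12$. For $1\le p\le2\le q<\infty$, let $T_p(X)$ and $C_q(X)$ be the least constants $T$ and $C$ such that, for all finite sequences $(x_l)$ in $X$,
\[
\Big(\mathbb E\Big\|\sum_l\varepsilon_lx_l\Big\|^2\Big)^{1/2}\le T\Big(\sum_l\|x_l\|^p\Big)^{1/p},\qquad
\Big(\sum_l\|x_l\|^q\Big)^{1/q}\le C\Big(\mathbb E\Big\|\sum_l\varepsilon_lx_l\Big\|^2\Big)^{1/2}.
\]
The space $X$ has \emph{type $p$} if $T_p(X)<\infty$ and \emph{cotype $q$} if $C_q(X)<\infty$. By Kahane's inequality, using the $L_1$-average over signs instead changes the constants by at most a universal factor. In a Hilbert space both inequalities are identities for $p=q=2$, so $\frac1p-\frac12$ and $\frac12-\frac1q$ measure two different ways of failing to be Hilbertian. For $1<u<\infty$ the spaces $\ell_u$ and $L^u$ have type $\min(u,2)$ and cotype $\max(u,2)$ (Section~\ref{sec:tools}).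

The same averages compute a distance. If $T:\ell_u^n\to\ell_2^n$ is an isomorphism, then $\mathbb E\|\sum_i\varepsilon_iTe_i\|_2^2=\sum_i\|Te_i\|_2^2$. The left side lies between $\|T^{-1}\|^{-2}n^{2/u}$ and $\|T\|^2n^{2/u}$, the right side between $\|T^{-1}\|^{-2}n$ and $\|T\|^2n$. Hence $\|T\|\,\|T^{-1}\|\ge n^{|1/u-1/2|}$, with equality for the identity map:
\begin{equation}\label{eq:lp}
d(\ell_u^n,\ell_2^n)=n^{|1/u-1/2|}.
\end{equation}

The following upper bounds are known.
\begin{itemize}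
\item[(F1)] $e_n(X)\le\sqrt n$ for every $X$.
\item[(F2)] (Lewis) $e_n(L^u)\le n^{|1/u-1/2|}$.
\item[(F3)] If $X$ has type $p>1$ and cotype $q<\infty$, then $e_n(X)\le Cn^{1/p-1/q}$ for all $n$, with $C$ depending on $X$.
\item[(F4)] $n^{-1/2}e_n(X)\to0$ if and only if $X$ does not contain the spaces $\ell_1^n$ uniformly, that is, if and only if there are no subspaces $E_n\subset X$ with $\sup_nd(E_n,\ell_1^n)<\infty$.
\end{itemize}
A space of type $p>1$ does not contain $\ell_1^n$ uniformly: if $d(E_n,\ell_1^n)<K$, the type inequality for the images of the unit vectors gives $n\le KT_p(X)n^{1/p}$.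

For $L^u$, (F2) and (F3) give the same exponent, and it is sharp by \eqref{eq:dist} and \eqref{eq:lp}. For $p<2<q$, the first space of type $p$ and cotype $q$ that comes to mind is $X=L^p\oplus_2L^q$, and there (F3) is not sharp. First, $\mu_X(E)\le\mu_X(E')$ whenever $E\subset E'$: if $AB$ projects onto $E'$ and $R$ is the orthogonal projection of $H$ onto $B(E)$, then $ARB$ projects onto $E$. Next, an $n$-dimensional $E\subset X$ lies in some $E_1\oplus E_2$ with $E_1\subset L^p$, $E_2\subset L^q$, $\dim E_i=n$, and if $A_iB_i$ projects onto $E_i$ with $\|B_i\|=1$, then $(A_1\oplus A_2)(B_1\oplus B_2)$ projects onto $E_1\oplus E_2$ with $\gamma_2$-norm at most $\max_i\|A_i\|$. By (F2), \eqref{eq:dist} and \eqref{eq:lp},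
\[
e_n(L^p\oplus_2L^q)=n^{\max(1/p-1/2,\ 1/2-1/q)}.
\]
One would guess that the maximum of the two deviations, rather than their sum, is the truth in general. A second reason to distrust (F3) is that for $\frac1p-\frac1q\ge\frac12$ it says nothing beyond (F1), whereas (F4) gives $e_n(X)=o(\sqrt n)$. This leads to the following problem, posed in \cite{ICM}.

\medskip
\noindent\textbf{Problem.} Let $1<p\le2\le q<\infty$.
\begin{itemize}
\item[(a)] Is it true that for every infinite-dimensional $X$ of type $p$ and cotype $q$ there is $C=C(X)$ with $e_n(X)\le Cn^{\max(1/p-1/2,\,1/2-1/q)}$ for all $n$?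
\item[(b)] If $\frac1p-\frac1q\ge\frac12$, is it true that for every such $X$ there are $\alpha<\frac12$ and $C$ with $e_n(X)\le Cn^\alpha$ for all $n$?
\end{itemize}
\medskip

The statement in \cite{ICM} does not specify whether $\alpha$ in (b) may depend on $X$. We allow it, which makes a negative answer stronger. Both answers are negative.

\begin{theorem}\label{thm:A}
Let $1<p<2<q<\infty$ with $\frac1p-\frac1q>\frac12$. There are an infinite-dimensional Banach space $X$ of type $p$ and cotype $q$ and a constant $c>0$ with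
\[
e_n(X)\ge c\,\sqrt n\,(\log n)^{-5/2}\qquad(n\ge2).
\]
\end{theorem}

\begin{theorem}\label{thm:B}
Let $1<p<2<q<\infty$ with $\frac1p-\frac1q\le\frac12$, and let $\varepsilon>0$. There are an infinite-dimensional Banach space $X$ of type $p$ and cotype $q$ and a constant $c>0$ with $e_n(X)\ge c\,n^{1/p-1/q-\varepsilon}$ for all $n\ge1$.
\end{theorem}

\begin{corollary}\label{cor:main}
Let $1<p\le2\le q<\infty$.
\begin{itemize}
\item[(i)] The infimum of the exponents $\alpha$ such that $e_n(X)=O(n^\alpha)$ for every infinite-dimensional $X$ of type $p$ and cotype $q$ equals $\min(\frac12,\frac1p-\frac1q)$.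
\item[(ii)] The estimate in \textup{(a)} holds for all such $X$ if and only if $p=2$ or $q=2$.
\item[(iii)] If $\frac1p-\frac1q>\frac12$, there is such an $X$ for which $e_n(X)=O(n^\alpha)$ fails for every $\alpha<\frac12$.
\end{itemize}
\end{corollary}

\begin{proof}
(i) The exponent $\min(\frac12,\frac1p-\frac1q)$ is admissible by (F1) and (F3). For $p<2<q$ no smaller one is, by Theorems~\ref{thm:A} and~\ref{thm:B}. If $p=2$, take $X=\ell_q$; if $q=2$, take $X=\ell_p$. In both cases \eqref{eq:dist} and \eqref{eq:lp} give $e_n(X)\ge n^{1/p-1/q}$.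

(ii) If $p=2$ or $q=2$, the maximum in (a) equals $\frac1p-\frac1q$ and the estimate is (F3). If $p<2<q$, each of the positive numbers $\frac1p-\frac12$ and $\frac12-\frac1q$ is smaller than their sum and smaller than $\frac12$, so the estimate contradicts (i).

(iii) Take the space of Theorem~\ref{thm:A}.
\end{proof}

In Theorem~\ref{thm:A} the bound cannot be replaced by $c\sqrt n$, by (F4). On the borderline $\frac1p-\frac1q=\frac12$, Theorem~\ref{thm:B} shows that no $\alpha<\frac12$ depending only on $(p,q)$ works; we do not decide whether a single space with exactly these $p$ and $q$ can defeat all $\alpha<\frac12$. The negative answers to (a) and (b) are not affected.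

The proofs of the two theorems do not use (F1)--(F4). Section~\ref{sec:gamma} reduces both to finding norms on $\mathbb C^n$ with bounded type constants that are squeezed between $\|Wx\|_\infty$ and $\|x\|_1$ for a suitable matrix $W$. For Theorem~\ref{thm:B} it suffices to interpolate between classical norms (Section~\ref{sec:B}). For Theorem~\ref{thm:A} this leaves a logarithm in the type constants; Section~\ref{sec:norm}, the core of the paper, builds a norm without that defect, and Section~\ref{sec:A} concludes.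

\section{Rademacher averages and interpolation}\label{sec:tools}

We write $\|\cdot\|_u$ for the $\ell_u$-norm, $B_u$ for the unit ball of $\ell_u^n$, $u'$ for the conjugate exponent, $\|M\|$ for the $\ell_2\to\ell_2$ norm of a matrix, and $\lambda=\log(en)\ge1$.

If $\omega_l$ are independent symmetric random variables with $|\omega_l|\le1$, then $\mathbb Ee^{t\omega_l}=\mathbb E\cosh(t\omega_l)\le\cosh t\le e^{t^2/2}$, and Markov's inequality for $\exp(\pm t\sum a_l\omega_l)$ with $t=u/\sum a_l^2$ gives, for real $a_l$ and $u>0$,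
\begin{equation}\label{eq:tail}
\mathbb P\Big(\Big|\sum a_l\omega_l\Big|>u\Big)\le2\exp\Big(-\frac{u^2}{2\sum a_l^2}\Big).
\end{equation}
Khintchine's inequality states that for $2\le b<\infty$ there is a constant $K_b$ with $(\mathbb E|\sum\varepsilon_la_l|^b)^{1/b}\le K_b(\sum|a_l|^2)^{1/2}$ for all scalars $a_l$.

Directly from the definitions, $T_1(X)=1$; $T_p(X)\le T_{\bar p}(X)$ for $p\le\bar p$; and $T_p$, $C_q$ do not increase on passing to a subspace, or to a real-linear subspace of a complex space.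

\begin{lemma}\label{lem:lp}
\textup{(a)} $T_a(\ell_a)\le1$ for $1\le a\le2$. \textup{(b)} $T_2(\ell_b)\le K_b$ for $2\le b<\infty$. \textup{(c)} $T_2(\ell_\infty^n)\le\sqrt{10\lambda}$.
\end{lemma}

\begin{proof}
Let $Y=\sum_l\varepsilon_ly_l$, with coordinates $Y_j=\sum_l\varepsilon_ly_{lj}$.

(a) By the triangle inequality in $L_{2/a}$,
\[
(\mathbb E\|Y\|_a^2)^{a/2}\le\sum_j(\mathbb E|Y_j|^2)^{a/2}=\sum_j\Big(\sum_l|y_{lj}|^2\Big)^{a/2}\le\sum_{j,l}|y_{lj}|^a .
\]

(b) By H\"older's and Khintchine's inequalities and the triangle inequality in $\ell_{b/2}$,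
\[
\mathbb E\|Y\|_b^2\le\Big(\sum_j\mathbb E|Y_j|^b\Big)^{2/b}\le K_b^2\Big(\sum_j\Big(\sum_l|y_{lj}|^2\Big)^{b/2}\Big)^{2/b}\le K_b^2\sum_l\|y_l\|_b^2 .
\]

(c) Normalize $\sum_l\|y_l\|_\infty^2=1$. If $|Y_j|^2>u$, then the real or the imaginary part of $Y_j$ exceeds $\sqrt{u/2}$ in modulus, so \eqref{eq:tail} gives $\mathbb P(|Y_j|^2>u)\le4e^{-u/4}$. Therefore $\mathbb E\|Y\|_\infty^2\le4\lambda+\int_{4\lambda}^\infty4ne^{-u/4}\,du=4\lambda+16/e\le10\lambda$.
\end{proof}

\begin{lemma}\label{lem:dual}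
\textup{(a)} $C_{t'}(X)\le T_t(X^*)$ for $1<t\le2$. \textup{(b)} If $X=(\bigoplus_nX_n)_{\ell_2}$ and $p\le2\le q$, then $T_p(X)\le\sup_nT_p(X_n)$ and $C_q(X)\le\sup_nC_q(X_n)$.
\end{lemma}

\begin{proof}
(a) Choose $\xi_l\in X^*$ with $\|\xi_l\|=\|x_l\|^{t'-1}$ and $\xi_l(x_l)=\|x_l\|^{t'}$. Since $(t'-1)t=t'$,
\[
\sum_l\|x_l\|^{t'}=\mathbb E\Big(\sum_l\varepsilon_l\xi_l\Big)\Big(\sum_l\varepsilon_lx_l\Big)\le T_t(X^*)\Big(\sum_l\|x_l\|^{t'}\Big)^{1/t}\Big(\mathbb E\Big\|\sum_l\varepsilon_lx_l\Big\|^2\Big)^{1/2}.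
\]
(b) Write $x_l=(x_{ln})_n$ and $a_{ln}=\|x_{ln}\|$, so $\mathbb E\|\sum_l\varepsilon_lx_l\|^2=\sum_n\mathbb E\|\sum_l\varepsilon_lx_{ln}\|^2$. Apply the type or cotype inequality in each $X_n$, and then the triangle inequality in $\ell_{2/p}$ or $\ell_{q/2}$:
\[
\sum_n\Big(\sum_la_{ln}^p\Big)^{2/p}\le\Big(\sum_l\Big(\sum_na_{ln}^2\Big)^{p/2}\Big)^{2/p},\qquad
\Big(\sum_l\Big(\sum_na_{ln}^2\Big)^{q/2}\Big)^{2/q}\le\sum_n\Big(\sum_la_{ln}^q\Big)^{2/q}.\qedhere
\]
\end{proof}

Parts (a) and (b) of Lemma~\ref{lem:lp} hold for $L^u$ with integrals in place of the sums over $j$; with Lemma~\ref{lem:dual}(a) they give the type and cotype of $\ell_u$ and $L^u$ stated in Section~\ref{sec:intro}.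

We recall complex interpolation in finite dimensions. Let $A_0,A_1$ be normed spaces on the same finite-dimensional complex vector space $V$, and let $0<\theta<1$. Consider bounded continuous functions $h$ from the strip $0\le\operatorname{Re}z\le1$ to $V$, analytic inside, with $h(it),h(1+it)\to0$ as $|t|\to\infty$. The space $[A_0,A_1]_\theta$ is $V$ with the norm
\[
\|x\|_\theta=\inf_{h(\theta)=x}\max\Big\{\sup_t\|h(it)\|_{A_0},\ \sup_t\|h(1+it)\|_{A_1}\Big\}.
\]
\begin{itemize}
\item[(I1)] If $T$ is linear with norm $M_j>0$ from $A_j$ to $A_j'$ $(j=0,1)$, then its norm from $[A_0,A_1]_\theta$ to $[A_0',A_1']_\theta$ is at most $M_0^{1-\theta}M_1^\theta$: replace $h(z)$ by $M_0^{z-1}M_1^{-z}Th(z)$. Also $[A,A]_\theta=A$ isometrically: one inequality is the maximum principle for $\xi\circ h$, $\xi\in A^*$, and the other follows from $h(z)=e^{\delta(z-\theta)^2}x$, $\delta\downarrow0$.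
\item[(I2)] For a measure on a finite set, $1\le r_0,r_1<\infty$ and $\frac1r=\frac{1-\theta}{r_0}+\frac\theta{r_1}$, one has $[L_{r_0}(A_0),L_{r_1}(A_1)]_\theta=L_r([A_0,A_1]_\theta)$ isometrically \cite[Thm.~5.1.2]{BL}.
\item[(I3)] $[A_0,A_1]_\theta^*=[A_0^*,A_1^*]_\theta$ isometrically \cite[Cor.~4.5.2]{BL}.
\end{itemize}

\begin{lemma}\label{lem:interp}
Let $F=[A_0,A_1]_\theta$, $1\le p_0,p_1\le2$ and $\frac1p=\frac{1-\theta}{p_0}+\frac\theta{p_1}$. Then
\[
T_p(F)\le T_{p_0}(A_0)^{1-\theta}\,T_{p_1}(A_1)^\theta,\qquad T_p(F^*)\le T_{p_0}(A_0^*)^{1-\theta}\,T_{p_1}(A_1^*)^\theta .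
\]
\end{lemma}

\begin{proof}
Fix $M$. The map $(x_l)_{l\le M}\mapsto\sum_l\varepsilon_lx_l$ has norm at most $T_{p_j}(A_j)$ from $\ell_{p_j}^M(A_j)$ to $L_2(\{\pm1\}^M;A_j)$. By (I1) and (I2) it maps $\ell_p^M(F)$ to $L_2(\{\pm1\}^M;F)$ with the stated norm. The second bound is the first applied to $A_0^*,A_1^*$, by (I3).
\end{proof}

Cotype is a lower bound for an operator and does not interpolate in this way; we always obtain the cotype of $F$ from the type of $F^*$.

\section{A lower bound for $\mu_X(E)$}\label{sec:gamma}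

For a real matrix $W=(w_{ji})_{j,i\le n}$ and vectors $u_1,\dots,u_n$ in a real or complex Hilbert space,
\begin{equation}\label{eq:H}
\sum_j\Big\|\sum_iw_{ji}u_i\Big\|^2\le\|W\|^2\sum_i\|u_i\|^2 ;
\end{equation}
regard the space as real, expand in an orthonormal basis, and apply the definition of $\|W\|$ to each coordinate. In particular, a real matrix has the same norm on real and on complex $\ell_2$. Inequality \eqref{eq:H} is the only property of Hilbert space that we exploit.

\begin{lemma}\label{lem:gamma}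
Let $W\ne0$ be a real $n\times n$ matrix. Let $x_1,\dots,x_n\in X$ and $\varphi_1,\dots,\varphi_n\in X^*$ satisfy $\|x_i\|\le a$, $\|\varphi_j\|\le b$ and $\varphi_j(x_i)=w_{ji}$. Every projection $P$ of $X$ onto $E=\operatorname{span}\{x_i\}$ satisfies
\[
\gamma_2(P)\ge\frac{\sum_{j,i}w_{ji}^2}{n\,\|W\|\,ab}.
\]
\end{lemma}

\begin{proof}
Let $P=AB$ through $H$. Choose $h_j\in H$ with $\varphi_j(Ah)=\langle h,h_j\rangle$ for all $h$; then $\|h_j\|\le b\|A\|$. Since $ABx_i=x_i$, we have $w_{ji}=\langle Bx_i,h_j\rangle$, and by the Cauchy--Schwarz inequality and \eqref{eq:H},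
\[
\sum_{j,i}w_{ji}^2=\sum_j\Big\langle\sum_iw_{ji}Bx_i,h_j\Big\rangle\le\|W\|\Big(\sum_i\|Bx_i\|^2\Big)^{1/2}\Big(\sum_j\|h_j\|^2\Big)^{1/2}\le\|W\|\,n\,ab\,\|A\|\,\|B\|.\qedhere
\]
\end{proof}

We apply the lemma to a normed space $F=(\mathbb K^n,\|\cdot\|_F)$, with $x_i=e_i$ the unit vectors and $\varphi_j(x)=(Wx)_j=\sum_iw_{ji}x_i$. The product $ab$ is then
\begin{equation}\label{eq:beta}
\beta_W(F)=\max_i\|e_i\|_F\cdot\max_j\|\varphi_j\|_{F^*}=\|\mathrm{id}:\ell_1^n\to F\|\cdot\|W:F\to\ell_\infty^n\|.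
\end{equation}
Thus $\beta_W(F)\le\beta$ means that a multiple $N$ of the norm of $F$ satisfies $\beta^{-1}\|Wx\|_\infty\le N(x)\le\|x\|_1$. Applying (I1) to both factors in \eqref{eq:beta} gives
\begin{equation}\label{eq:betaint}
\beta_W([A_0,A_1]_\theta)\le\beta_W(A_0)^{1-\theta}\beta_W(A_1)^\theta .
\end{equation}

\begin{example}\label{ex:walsh}
Let $n=2^m$ and let $W$ be the Walsh matrix $w_{ji}=(-1)^{\langle j,i\rangle}$, $i,j\in\{0,1\}^m$. Its rows are orthogonal, so $\|W\|=\sqrt n$ and $\sum w_{ji}^2=n^2$, and the lemma gives $\gamma_2(\mathrm{id}_F)\ge\sqrt n/\beta_W(F)$. For $n=2$, \eqref{eq:H} is the parallelogram law: if $\|e_i\|_F\le1$, $\|\varphi_j\|_{F^*}\le1$ and $\mathrm{id}_F=AB$, then $\|e_1\pm e_2\|_F\ge2$ and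
\[
8\|A\|^{-2}\le\|Be_1+Be_2\|^2+\|Be_1-Be_2\|^2=2\|Be_1\|^2+2\|Be_2\|^2\le4\|B\|^2,
\]
so $\|A\|\,\|B\|\ge\sqrt2$. For real $x\in\mathbb R^2$ we have $\|Wx\|_\infty=\|x\|_1$, so $\beta_W(F)=1$ forces $F=\ell_1^2$. For $n=4$ the two bounds separate: $x=(1,1,1,-1)$ has $\|x\|_1=4$ and $Wx=(2,2,2,-2)$. The gap between $\|Wx\|_\infty$ and $\|x\|_1$ is the room in which we look for norms with good type and cotype.
\end{example}

Section~\ref{sec:norm} needs a matrix all of whose square submatrices have small norm. A random matrix has this property. For $I,J\subset\{1,\dots,n\}$ let $W_{J,I}=(w_{ji})_{j\in J,i\in I}$.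

\begin{lemma}\label{lem:matrix}
For every $n\ge2$ there is an invertible real $n\times n$ matrix $W=W_n$ with $|w_{ji}|\le1$, $\sum w_{ji}^2\ge n^2/6$, and
\begin{equation}\label{eq:P}
\|W_{J,I}\|\le8\sqrt{k\lambda}\qquad\text{whenever } |I|=|J|=k,\ 1\le k\le n.
\end{equation}
The transpose $W^T$ has the same properties.
\end{lemma}

\begin{proof}
Let the entries be independent and uniform on $[-1,1]$. The determinant is a nonzero polynomial in the entries, so $W$ is invertible almost surely.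

Fix $k,I,J$ and put $M=W_{J,I}$. Let $\mathcal N$ be a maximal $\frac14$-separated subset of the unit sphere of $\mathbb R^k$. The balls of radius $\frac18$ around its points are disjoint and lie in the ball of radius $\frac98$, so $|\mathcal N|\le9^k$. If $\langle Mx,y\rangle=\|M\|$ with unit $x,y$, and $x',y'\in\mathcal N$ are within $\frac14$ of $x,y$, then $\langle Mx,y\rangle-\langle Mx',y'\rangle=\langle M(x-x'),y\rangle+\langle Mx',y-y'\rangle\le\frac12\|M\|$; hence $\|M\|\le2\max_{x',y'\in\mathcal N}|\langle Mx',y'\rangle|$. Since $\langle Mx',y'\rangle=\sum w_{ji}x'_iy'_j$ and $\sum(x_i'y_j')^2=1$, \eqref{eq:tail} with $u=4\sqrt{k\lambda}$ gives $\mathbb P(\|M\|>8\sqrt{k\lambda})\le2\cdot81^k(en)^{-8k}$. There are at most $n^{2k}$ pairs $(I,J)$, so \eqref{eq:P} fails with probability at most $\sum_{k\ge1}2(81e^{-8}n^{-6})^k<0.01$, because $81e^{-8}2^{-6}<0.001$.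

Each entry has $\mathbb Ew^2=\frac13$ and $\operatorname{Var}(w^2)=\frac15-\frac19=\frac4{45}$. By Chebyshev's inequality, $\mathbb P(\sum w_{ji}^2<n^2/6)\le\frac4{45}n^2\cdot36n^{-4}\le0.8$. The failure probabilities add up to less than $1$. The last assertion holds because $(W^T)_{I,J}=(W_{J,I})^T$.
\end{proof}

\begin{proposition}\label{prop:glue}
Let $1<p\le2\le q<\infty$. For $n\ge2$ let $F_n$ be a normed space on $\mathbb C^n$, and suppose $\sup_nT_p(F_n)<\infty$ and $\sup_nT_{q'}(F_n^*)<\infty$. Then over each of the fields $\mathbb R$ and $\mathbb C$ there is an infinite-dimensional Banach space $X$ of type $p$ and cotype $q$ with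
\[
e_n(X)\ge\frac{\sqrt n}{48\sqrt\lambda\,\beta_{W_n}(F_n)}\qquad(n\ge2).
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:dual}(a), $\sup_nC_q(F_n)<\infty$. For real scalars replace $F_n$ by $\mathbb R^n$ with the restricted norm: $T_p$ and $C_q$ do not increase, and neither does $\beta_{W_n}$, because $W_n$ is real and so the $\varphi_j$ restrict to real functionals. Let $X=(\bigoplus_{n\ge2}F_n)_{\ell_2}$; it has type $p$ and cotype $q$ by Lemma~\ref{lem:dual}(b). Take $E=F_n\subset X$ and extend $\varphi_j$ to $X$ by composing with the coordinate projection, which has norm one. Lemma~\ref{lem:gamma} and \eqref{eq:P} for $k=n$ give $\mu_X(F_n)\ge(n^2/6)\big/\big(n\cdot8\sqrt{n\lambda}\,\beta_{W_n}(F_n)\big)$.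
\end{proof}

From now on scalars are complex, $n\ge2$, and $W=W_n$.

\section{Interpolation between $\ell_a^n$ and a rotated $\ell_b^n$}\label{sec:B}

Let $1<a<2<b<\infty$, let $A_0$ be $\mathbb C^n$ with the norm $\|Wx\|_b$, which is isometric to $\ell_b^n$, and let $A_1=\ell_a^n$. Since $|w_{ji}|\le1$, we have $\|e_i\|_{A_0}\le n^{1/b}$, $\|\varphi_j\|_{A_0^*}\le1$, $\|e_i\|_{A_1}=1$ and $\|\varphi_j\|_{A_1^*}\le n^{1/a'}$. By Lemma~\ref{lem:lp},
\[
\begin{array}{lll}
\beta_W(A_0)\le n^{1/b},&\quad T_2(A_0)\le K_b,&\quad T_{b'}(A_0^*)\le1,\\[2pt]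
\beta_W(A_1)\le n^{1/a'},&\quad T_a(A_1)\le1,&\quad T_2(A_1^*)\le K_{a'}.
\end{array}
\]
Separately, the two spaces give through Proposition~\ref{prop:glue} the exponents $\frac12-\frac1b$ and $\frac1a-\frac12$ of (F2), up to $\sqrt\lambda$. Let $F=[A_0,A_1]_\theta$. By Lemma~\ref{lem:interp}, $T_p(F)$ and $T_{q'}(F^*)$ are bounded independently of $n$ for $\frac1p=\frac{1-\theta}2+\frac\theta a$ and $\frac1{q'}=\frac{1-\theta}{b'}+\frac\theta2$, that is, for
\begin{equation}\label{eq:pq}
\frac1p-\frac12=\theta\Big(\frac1a-\frac12\Big),\qquad\frac12-\frac1q=(1-\theta)\Big(\frac12-\frac1b\Big).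
\end{equation}
By \eqref{eq:betaint}, $\beta_W(F)\le n^{(1-\theta)/b+\theta/a'}$, and
\[
\frac12-\frac{1-\theta}b-\frac\theta{a'}=(1-\theta)\Big(\frac12-\frac1b\Big)+\theta\Big(\frac1a-\frac12\Big)=\frac1p-\frac1q .
\]
So the loss of type comes from $A_1$ alone and the loss of cotype from $A_0$ alone, while both contribute to the lower bound: Proposition~\ref{prop:glue} yields a space of type $p$ and cotype $q$ with
\begin{equation}\label{eq:Bbound}
e_n(X)\ge\frac{n^{1/p-1/q}}{48\sqrt\lambda}\qquad(n\ge2).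
\end{equation}
For instance, $a=\frac43$, $b=4$, $\theta=\frac12$ give $\frac1p=\frac58$, $\frac1q=\frac38$ and the exponent $\frac14$, while the exponent in (a) is $\frac18$. The rotation is essential: without $W$ one has $[\ell_4^n,\ell_{4/3}^n]_{1/2}=\ell_2^n$ by (I2).

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Choose $\bar p\in(p,2)$ with $\frac1{\bar p}>\frac1p-\frac\varepsilon2$. Then $\frac1{\bar p}-\frac1q<\frac12$, so there is $\theta$ with $0<\frac2{\bar p}-1<\theta<\frac2q<1$. Define $a,b$ by \eqref{eq:pq} with $\bar p$ in place of $p$. The inequality $\theta>\frac2{\bar p}-1$ says that $\frac1a-\frac12\in(0,\frac12)$, and $\theta<\frac2q$ says that $\frac12-\frac1b\in(0,\frac12)$; hence $1<a<2<b<\infty$. The resulting space $X$ has type $\bar p$, hence type $p$, and cotype $q$. By \eqref{eq:Bbound}, $e_n(X)\ge n^{1/p-1/q-\varepsilon}\cdot n^{\varepsilon/2}/(48\sqrt\lambda)$ for $n\ge2$, and $n^{\varepsilon/2}/\sqrt{\log(en)}$ is bounded below. For $n=1$ use $e_1(X)=1$.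
\end{proof}

By \eqref{eq:pq}, fixed exponents $a>1$ and $b<\infty$ always produce an exponent below $\frac12$. For Theorem~\ref{thm:A} we would like $a=1$ and $b=\infty$. Then $\beta_W(A_0),\beta_W(A_1)\le1$, $\frac1p=\frac{1+\theta}2$ and $\frac1q=\frac\theta2$, but $K_b$ and $K_{a'}$ must be replaced by $T_2(\ell_\infty^n)$, which is unbounded. Indeed, for $n=2^m$ the vectors $y_l=(\delta_l)_{\delta\in\{\pm1\}^m}$, $l\le m$, have norm one and $\|\sum\varepsilon_ly_l\|_\infty=m$ for all signs, so $T_r(\ell_\infty^n)\ge m^{1/r'}$ for every $r>1$. A power of $\lambda$ in a type constant makes Proposition~\ref{prop:glue} inapplicable, whereas a power of $\lambda$ in $\beta_W$ is harmless. The task is to move the logarithm from the first place to the second.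

\begin{remark}
For Walsh matrices some growth of $\beta_W$ is unavoidable: if $\sup T_r(F_{2^m})<\infty$ for some $r>1$ and $\beta_W(F_{2^m})\le\beta$, the $\ell_2$-sum of the $F_{2^m}$ has type $r$ and $e_n\ge\sqrt n/\beta$ for $n=2^m$ by Lemma~\ref{lem:gamma}, contradicting (F4).
\end{remark}

\section{A norm of type $r<2$ with logarithmic $\beta_W$}\label{sec:norm}

Fix $1<r<2$ and define $s\in(2,\infty)$ by $\frac1s=\frac1r-\frac12$. We construct a norm $N$ on $\mathbb C^n$ with type $r$ constant depending only on $r$ and $\beta_W\le34s\lambda^2$.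

\subsection{What the unit ball has to contain}
If $N(e_i)\le1$ and $N$ has type $r$, a fixed multiple of the unit ball contains $x=k^{-1/r}\sum_{i\in I}\varepsilon_ie_i$, $|I|=k$, for most signs. Such a vector has $k$ coordinates of height $k^{-1/r}$; we say it is of level $k$. Put, for $t>0$,
\[
m_t=t^{1/r'},\qquad\tau_t=t^{-1/s}=t^{1/2-1/r}.
\]
Then $\|x\|_1=m_k$, $\|x\|_2=\tau_k$, and $\mathbb E\|Wx\|_\infty^2\le10\lambda\tau_k^2$ by Lemma~\ref{lem:lp}(c). The functions $m$ (increasing) and $\tau$ (decreasing) are multiplicative, $\frac12\le\tau_2$, $\tau_{1/2}\le2$, and since $r/r'=r-1$ and $1-r/s=r/2$,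
\begin{equation}\label{eq:scal}
m_t=\sqrt t\,\tau_t,\qquad t\,m_{t^r}=t^r,\qquad t\,\tau_{t^r}=t^{r/2}.
\end{equation}

A first candidate for the level-$k$ body is given by $\|x\|_1\le m_k$, $\|x\|_2\le\tau_k$, $\|Wx\|_\infty\le L\tau_k$ with $L\sim\sqrt\lambda$. The type inequality must also hold for these new vectors. If $x_1,\dots,x_M$ lie in the level-$k$ body, then $Z=M^{-1/r}\sum\varepsilon_lx_l$ satisfies $\|Z\|_1\le m_{Mk}$ and $\mathbb E\|Z\|_2^2\le\tau_{Mk}^2$, as it should; but Lemma~\ref{lem:lp}(c) gives only $\mathbb E\|WZ\|_\infty^2\le10\lambda\,L^2\tau_{Mk}^2$. Enlarging $L$ does not remove the factor $10\lambda$. The way out is that the $\ell_1$ and $\ell_2$ conditions, which reproduce themselves without loss, already control most coordinates of $WZ$. This is where \eqref{eq:P} is used for $k<n$.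

\begin{lemma}\label{lem:count}
Let $k\ge1$ be an integer, $A>0$, and $x\in\mathbb C^n$ with $\|x\|_1\le\sqrt k\,A$ and $\|x\|_2\le A$. Then fewer than $k$ indices $j$ satisfy $|(Wx)_j|>16\sqrt\lambda\,A$.
\end{lemma}

\begin{proof}
For $k>n$ there is nothing to prove. Let $k\le n$ and suppose that $J$ is a set of $k$ such indices. Choose $|\sigma_j|=1$ with $\sigma_j(Wx)_j=|(Wx)_j|$ and put $z_i=\sum_{j\in J}\sigma_jw_{ji}$, so that $\sum_{j\in J}|(Wx)_j|=\sum_ix_iz_i$. Let $I$ be the set of indices of the $k$ largest $|z_i|$, and $z_I=(z_i)_{i\in I}=(W_{J,I})^T\sigma$; then $\|z_I\|_2\le8\sqrt{k\lambda}\sqrt k$ by \eqref{eq:P}. On $I$ we use the $\ell_2$ bound, $\sum_{i\in I}|x_iz_i|\le A\|z_I\|_2$. Off $I$ we have $|z_i|\le\|z_I\|_2/\sqrt k$ and use the $\ell_1$ bound, $\sum_{i\notin I}|x_iz_i|\le A\|z_I\|_2$. Thus $16k\sqrt\lambda A<2A\|z_I\|_2\le16k\sqrt\lambda A$, a contradiction.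
\end{proof}

The lemma fails for Walsh matrices. For $n=4^m$ let $I$ ($J$, respectively) consist of the indices in $\{0,1\}^{2m}$ whose last (first) $m$ coordinates vanish. Then $k=|I|=|J|=\sqrt n$ and $W_{J,I}$ has all entries $1$, so $x=k^{-1/2}\mathbf 1_I$ satisfies the hypotheses with $A=1$, while $(Wx)_j=n^{1/4}$ for all $j\in J$.

At level $v$, the lemma leaves fewer than $v$ exceptional coordinates, each of size about $\sqrt\lambda L\tau_v$. Their $\ell_s$-norm is at most about $v^{1/s}\tau_v\sqrt\lambda L=\sqrt\lambda L$, independently of $v$; this dictates the choice of $s$. And $\ell_s^n$ has type $2$ with no logarithm, since $s<\infty$. So we allow $Wx$ a second summand, measured in $\ell_s$.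

\subsection{The norm}
Let $\mathcal D=\{1,2,4,\dots\}$, $L=16\sqrt\lambda$ and $g=\sqrt\lambda L=16\lambda$. For $k\in\mathcal D$ put
\[
R_k=\{x\in\mathbb C^n:\ \|x\|_1\le m_k,\ \|x\|_2\le\tau_k,\ Wx\in L\tau_kB_\infty+gB_s\}.
\]
This is a compact, convex, circled neighborhood of $0$; let $N_k(x)=\inf\{t>0:x\in tR_k\}$ be the corresponding norm. By compactness, if $\mu=N_k(x)$, then
\begin{equation}\label{eq:gauge}
\|x\|_1\le\mu m_k,\quad\|x\|_2\le\mu\tau_k,\quad Wx=y'+y'',\quad\|y'\|_\infty\le\mu L\tau_k,\quad\|y''\|_s\le\mu g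
\end{equation}
for some $y',y''$. Define
\[
N(x)=\inf\Big\{\Big(\sum_{k\in\mathcal D}N_k(x_k)^r\Big)^{1/r}:\ x=\sum_{k\in\mathcal D}x_k,\ \text{finitely many } x_k\ne0\Big\}.
\]
The levels are combined in $\ell_r$ because the proof of Proposition~\ref{prop:type} splits a random sum into parts of sizes $c_\kappa$ for which only $\sum c_\kappa^r\le1$ is known. By Minkowski's inequality $N$ is a seminorm; by the next lemma and the invertibility of $W$ it is a norm. Let $E_n(r,W)=(\mathbb C^n,N)$.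

\begin{lemma}\label{lem:sandwich}
With $f=34s\lambda^2$ we have $N(e_i)\le1$ for all $i$ and $\|Wx\|_\infty\le fN(x)$ for all $x$. In particular $\beta_W(E_n(r,W))\le f$.
\end{lemma}

\begin{proof}
We have $e_i\in R_1$, since $m_1=\tau_1=1$ and $\|We_i\|_\infty\le1\le L$. Let $x=\sum x_k$. By \eqref{eq:gauge}, $\|Wx_k\|_\infty\le(L+g)N_k(x_k)\le32\lambda N_k(x_k)$. The rows of $W$ have $\ell_2$-norm at most $\sqrt n$, so also $\|Wx_k\|_\infty\le\sqrt n\,\tau_kN_k(x_k)$. Use the first bound for $k\le n^{s/2}$; there are at most $1+\frac s2\log_2n\le s\lambda$ such $k$. For $k>n^{s/2}$ the numbers $\sqrt n\,\tau_k$ form a geometric series with first term below $1$ and ratio $2^{-1/s}\le1-\frac1{2s}$ (convexity of $2^{-t}$ on $[0,1]$), so their sum is at most $2s$. Hence $\|Wx\|_\infty\le(32s\lambda^2+2s)\max_kN_k(x_k)\le f(\sum_kN_k(x_k)^r)^{1/r}$.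
\end{proof}

\subsection{Averaging into one level}
The next lemma carries out the plan above: the factor $\sqrt\lambda$ lost in $\ell_\infty$ is reset by Lemma~\ref{lem:count}. Put $C_0=2(12+K_s^2)^{1/2}$.

\begin{lemma}\label{lem:reset}
Let $v\in\mathcal D$, $c>0$, and let $z_l\in\mathbb C^n$ be finitely many vectors with $Wz_l=y_l'+y_l''$ and
\[
\sum_l\|z_l\|_1\le cm_v,\quad\sum_l\|z_l\|_2^2\le c^2\tau_v^2,\quad\sum_l\|y'_l\|_\infty^2\le c^2L^2\tau_v^2,\quad\sum_l\|y_l''\|_s^2\le c^2g^2 .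
\]
Then $\big(\mathbb E\,N_v(\sum_l\varepsilon_lz_l)^2\big)^{1/2}\le C_0c$.
\end{lemma}

\begin{proof}
Let $Z=\sum\varepsilon_lz_l$, $Y'=\sum\varepsilon_ly_l'$, $Y''=\sum\varepsilon_ly''_l$, $Y=WZ=Y'+Y''$, and
\[
\rho=\max\Big\{1,\ \frac{\|Z\|_2}{c\tau_v},\ \frac{\|Y'\|_\infty}{c\sqrt\lambda L\tau_v},\ \frac{\|Y''\|_s}{cg}\Big\}.
\]
By $\mathbb E\|Z\|_2^2=\sum\|z_l\|_2^2$ and Lemma~\ref{lem:lp}(c),(b), $\mathbb E\rho^2\le1+1+10+K_s^2$. It remains to show $N_v(Z)\le2\rho c$ for each choice of signs. Put $A=\rho c\tau_v$. Then $\|Z\|_2\le A$ and, by \eqref{eq:scal}, $\|Z\|_1\le cm_v\le\sqrt vA$. By Lemma~\ref{lem:count}, the set $J=\{j:|Y_j|>LA\}$ has fewer than $v$ elements. Split $Y=Y\mathbf 1_{J^c}+Y\mathbf 1_J$. The first part has $\ell_\infty$-norm at most $\rho cL\tau_v$, and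
\[
\|Y\mathbf 1_J\|_s\le v^{1/s}\|Y'\|_\infty+\|Y''\|_s\le v^{1/s}\tau_v\,\rho c\sqrt\lambda L+\rho cg=2\rho cg .
\]
So $Y\in2\rho c(L\tau_vB_\infty+gB_s)$ and $Z\in2\rho cR_v$.
\end{proof}

\begin{example}\label{ex:homog}
Let $x_1,\dots,x_M\in R_k$ with $M\in\mathcal D$, and $z_l=M^{-1/r}x_l$, so that $\sum_lN_k(z_l)^r\le1$. Take $v=Mk$ and $c=1$, and split $Wz_l$ as in \eqref{eq:gauge} with $\mu=M^{-1/r}$. Since $M\mu=m_M$ and $M\mu^2=\tau_M^2\le1$, the four sums in Lemma~\ref{lem:reset} are at most $m_Mm_k=m_v$, $\tau_M^2\tau_k^2=\tau_v^2$, $L^2\tau_v^2$ and $\tau_M^2g^2\le g^2$. Hence $\mathbb E\,N(\sum\varepsilon_lz_l)^2\le C_0^2$: this is the type $r$ inequality for vectors of one level and one size.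
\end{example}

\subsection{The type inequality}
In general we face pieces of all levels $k$ and sizes $\mu$. A piece with $N_k(x)=\mu$ should be pictured as $k$ coordinates of height $\mu k^{-1/r}=\kappa^{-1/r}$, where $\kappa=k\mu^{-r}$. We group the pieces by their height, that is, by the dyadic value of $\kappa$. If $c^r$ is the sum of $\mu^r$ over a group, the group has $\sum k\approx\kappa c^r=:v$ coordinates of height $\kappa^{-1/r}=c\,v^{-1/r}$, so its random sum should be $c$ times a vector of level $v$. In Example~\ref{ex:homog}, $\kappa=v=Mk$ and $c=1$.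

\begin{proposition}\label{prop:type}
$T_r(E_n(r,W))\le140\,C_0$, a constant depending only on $r$.
\end{proposition}

\begin{proof}
By homogeneity, let $\sum_lN(x_l)^r<1$. Choose finite decompositions $x_l=\sum_kx_{lk}$ such that $\mu_{lk}=N_k(x_{lk})$ satisfy $\sum_{l,k}\mu_{lk}^r\le1$, discard the zero pieces, and write $Wx_{lk}=y'_{lk}+y''_{lk}$ as in \eqref{eq:gauge}. We use repeatedly that for $\alpha\ge\frac12$
\begin{equation}\label{eq:geo}
\sum_{j\ge0}2^{-\alpha j}\le\frac1{1-2^{-1/2}}<3.5 .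
\end{equation}

\emph{Step 1: grouping by height.} Since $0<\mu_{lk}\le1$, the interval $[k\mu_{lk}^{-r},2k\mu_{lk}^{-r})$ contains exactly one $\kappa\in\mathcal D$; we put $(l,k)$ in the class $P_\kappa$. Thus
\begin{equation}\label{eq:class}
k/\kappa\le\mu_{lk}^r<2k/\kappa\qquad\text{for }(l,k)\in P_\kappa .
\end{equation}
We consider only the finitely many nonempty classes and put $c_\kappa^r=\sum_{P_\kappa}\mu_{lk}^r$, so $\sum_\kappa c_\kappa^r\le1$. For $(l,k)\in P_\kappa$ and $\mu=\mu_{lk}$, the inequalities $k\le\kappa\mu^r$ and $k>\kappa\mu^r/2$ together with \eqref{eq:scal} give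
\begin{equation}\label{eq:piece}
\mu m_k\le\mu\,m_{\mu^r}m_\kappa=\mu^rm_\kappa,\qquad\mu\tau_k\le\tau_{1/2}\,\mu\,\tau_{\mu^r}\tau_\kappa\le2\mu^{r/2}\tau_\kappa .
\end{equation}

\emph{Step 2: pieces with a common sign.} Fix $\kappa$. Pieces with the same $l$ carry the same sign, so they must be added without cancellation. In this step $\sum_k$ runs over $\{k:(l,k)\in P_\kappa\}$. Let $z_l=\sum_kx_{lk}$, $y_l'=\sum_ky_{lk}'$, $y''_l=\sum_ky''_{lk}$ and $\nu_l^r=\sum_k\mu_{lk}^r$, so that $\sum_l\nu_l^r=c_\kappa^r$. If $k^*$ is the largest $k$ in the sum, then $k^*/\kappa\le\nu_l^r$ by \eqref{eq:class}. The $k$'s are distinct powers of $2$, so \eqref{eq:class} and \eqref{eq:geo} give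
\[
\sum_k\mu_{lk}^{r/2}\le3.5\,(2k^*/\kappa)^{1/2}\le5\nu_l^{r/2},\qquad\sum_k\mu_{lk}\le3.5\,(2k^*/\kappa)^{1/r}\le7\nu_l .
\]
By \eqref{eq:gauge} and \eqref{eq:piece}, $\|z_l\|_1\le\nu_l^rm_\kappa$, $\|z_l\|_2\le10\nu_l^{r/2}\tau_\kappa$, $\|y_l'\|_\infty\le10\nu_l^{r/2}L\tau_\kappa$ and $\|y''_l\|_s\le7\nu_lg$. Summing over $l$, and using $\sum\nu_l^2\le(\sum\nu_l^r)^{2/r}=c_\kappa^2$, which needs $r\le2$,
\begin{equation}\label{eq:sums}
\begin{aligned}
&\sum_l\|z_l\|_1\le c_\kappa^rm_\kappa,&&\sum_l\|z_l\|_2^2\le100\,c_\kappa^r\tau_\kappa^2,\\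
&\sum_l\|y_l'\|_\infty^2\le100\,c_\kappa^rL^2\tau_\kappa^2,\qquad&&\sum_l\|y''_l\|_s^2\le49\,c_\kappa^2g^2 .
\end{aligned}
\end{equation}

\emph{Step 3: the level of a class.} By \eqref{eq:class}, $\kappa c_\kappa^r\ge\kappa\mu_{lk}^r\ge k\ge1$ for any $(l,k)\in P_\kappa$, so $[\kappa c_\kappa^r,2\kappa c_\kappa^r)$ contains exactly one $v=v(\kappa)\in\mathcal D$. With $c=c_\kappa$, \eqref{eq:scal} gives
\[
c\,m_v\ge c\,m_{c^r}m_\kappa=c^rm_\kappa,\qquad c\,\tau_v\ge\tau_2\,c\,\tau_{c^r}\tau_\kappa\ge\tfrac12c^{r/2}\tau_\kappa .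
\]
Hence $c_\kappa^r\tau_\kappa^2\le4c_\kappa^2\tau_v^2$, and \eqref{eq:sums} shows that the hypotheses of Lemma~\ref{lem:reset} hold at level $v(\kappa)$ with $20c_\kappa$ in place of $c$. For $Z_\kappa=\sum_l\varepsilon_lz_l=\sum_{P_\kappa}\varepsilon_lx_{lk}$ we obtain
\[
\big(\mathbb E\,N_{v(\kappa)}(Z_\kappa)^2\big)^{1/2}\le20\,C_0c_\kappa .
\]

\emph{Step 4: classes sent to the same level.} The definition of $N$ allows one vector per level, so classes with the same $v(\kappa)$ must be added. If $v(\kappa)=v$, then $v/(2\kappa)<c_\kappa^r\le v/\kappa$. Let $\kappa_0(v)$ be the least $\kappa$ with $v(\kappa)=v$. By \eqref{eq:geo},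
\[
\sum_{v(\kappa)=v}c_\kappa\le3.5\,(v/\kappa_0(v))^{1/r}\le3.5\cdot2^{1/r}c_{\kappa_0(v)}\le7c_{\kappa_0(v)} .
\]
So $V_v=\sum_{v(\kappa)=v}Z_\kappa$ satisfies $(\mathbb E\,N_v(V_v)^2)^{1/2}\le140\,C_0c_{\kappa_0(v)}$. Now $\sum_l\varepsilon_lx_l=\sum_vV_v$ is a finite decomposition as in the definition of $N$. By the triangle inequality in $L_{2/r}$, and since $v\mapsto\kappa_0(v)$ is injective,
\[
\Big(\mathbb E\,N\Big(\sum_l\varepsilon_lx_l\Big)^2\Big)^{r/2}\le\sum_v\big(\mathbb E\,N_v(V_v)^2\big)^{r/2}\le(140\,C_0)^r\sum_\kappa c_\kappa^r\le(140\,C_0)^r.\qedhere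
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

The space $E_n(r,W)$ takes the place of $(\mathbb C^n,\|Wx\|_\infty)$: it has good type, and we know nothing about its cotype. In place of $\ell_1^n$ we need a space whose dual has good type, and we obtain it by dualizing the same construction for $W^T$.

Let $\sigma=\frac1p-\frac1q\in(\frac12,1)$ and put
\[
r=\frac1\sigma\in(1,2),\qquad\theta=\frac1{q(1-\sigma)} .
\]
Here $0<\theta<1$, because $1-\sigma=1-\frac1p+\frac1q>\frac1q$. Let $s$ and $f=34s\lambda^2$ be as in Section~\ref{sec:norm}, so $\frac1s=\sigma-\frac12$.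

Let $A_0=E_n(r,W)$. Let $G=E_n(r,W^T)$ with norm $N'$; by Lemma~\ref{lem:matrix}, Section~\ref{sec:norm} applies to $W^T$, so $N'(e_j)\le1$, $\|W^T\zeta\|_\infty\le fN'(\zeta)$ and $T_r(G)\le140\,C_0$. Let $A_1$ be $\mathbb C^n$ with the norm
\[
\|x\|_{A_1}=\sup\Big\{\Big|\sum_j(Wx)_j\zeta_j\Big|:\ N'(\zeta)\le1\Big\}.
\]
Since $W$ is invertible, $x\mapsto Wx$ is an isometry of $A_1$ onto $G^*$, and its adjoint $\zeta\mapsto\sum_j\zeta_j\varphi_j$ is an isometry of $G$ onto $A_1^*$. Therefore $T_r(A_1^*)\le140\,C_0$, $\|\varphi_j\|_{A_1^*}=N'(e_j)\le1$, and $\|e_i\|_{A_1}=\sup_{N'(\zeta)\le1}|(W^T\zeta)_i|\le f$, so that $\beta_W(A_1)\le f$.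

Let $F_n=[A_0,A_1]_\theta$. Lemma~\ref{lem:sandwich} and \eqref{eq:betaint} give $\beta_W(F_n)\le f$. For $A_1$ and $A_0^*$ we use only the trivial type $1$. Since $\theta(1-\frac1r)=\frac1q$,
\[
\frac{1-\theta}r+\theta=\frac1r+\frac1q=\frac1p,\qquad(1-\theta)+\frac\theta r=1-\frac1q=\frac1{q'},
\]
so Lemma~\ref{lem:interp} and Proposition~\ref{prop:type} give $T_p(F_n)\le(140\,C_0)^{1-\theta}$ and $T_{q'}(F_n^*)\le(140\,C_0)^\theta$, independently of $n$. Proposition~\ref{prop:glue} provides a space $X$ of type $p$ and cotype $q$ with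
\[
e_n(X)\ge\frac{\sqrt n}{48\sqrt\lambda\cdot34s\lambda^2}=\frac{\sqrt n}{1632\,s\,(\log en)^{5/2}}\qquad(n\ge2),
\]
and $\log(en)\le3\log n$ for $n\ge2$. This proves Theorem~\ref{thm:A}. \hfill$\square$

\begin{remark}
The exponent $\frac52$ is the sum of $\frac12$ from the bound on $\|W\|$, $1$ from $g$, and $1$ from the number of levels $k\le n^{s/2}$ in Lemma~\ref{lem:sandwich}. The strict inequality $\frac1p-\frac1q>\frac12$ is used to have $r<2$, that is, $s<\infty$. On the borderline we would have $r=2$ and $s=\infty$; then $K_s$ in Lemma~\ref{lem:reset} would have to be replaced by $T_2(\ell_\infty^n)$, and the argument no longer gives a bounded type constant.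
\end{remark}

\begin{thebibliography}{9}

\bibitem{BL} Bergh and L\"ofstr\"om, \emph{Interpolation Spaces}.

\bibitem{ICM} \emph{Proceedings of the International}, \texttt{https://www.mathunion.org/\allowbreak fileadmin/\allowbreak ICM/\allowbreak Proceedings/\allowbreak ICM1983.2/\allowbreak ICM1983.2.ocr.pdf}

\end{thebibliography}
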